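# Zero-sum spanning trees in $p$-connected graphs

## 1. Constant weights, and groups of order 1, 2 and 3

Let $\Gamma$ be an abelian group of order $p$, written additively; $p$ is any positive integer, not necessarily prime. Put an element $w(e)$ of $\Gamma$ on every edge $e$ of a graph $G$. The **weight** of a spanning tree $T$ is $w(T)=\sum_{e\in E(T)}w(e)\in\Gamma$. When can we be sure that some spanning tree has weight $0$?

For complete graphs there is a known theorem.

**Theorem (Füredi–Kleitman).** If $|\Gamma|=p$ and $w:E(K_{p+1})\to\Gamma$ is any function, then $K_{p+1}$ has a spanning tree $T$ with $w(T)=0$.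

A graph is **$p$-connected** if it has more than $p$ vertices and stays connected after deleting any set of fewer than $p$ vertices. The smallest example is $K_{p+1}$. So the natural conjecture replaces $K_{p+1}$ by a $p$-connected graph with $|V(G)|\equiv 1\pmod p$:

> Let $|\Gamma|=p$, let $G$ be $p$-connected with $|V(G)|\equiv1\pmod p$, and let $w:E(G)\to\Gamma$. Then $G$ has a spanning tree of weight $0$.

The first guess is: yes, for every $p$, and $p$ is the right amount of connectivity. Let us test it. Throughout, $n=|V(G)|$, and we use three elementary facts.

* In a $p$-connected graph every vertex has degree at least $p$. Otherwise, deleting its at most $p-1$ neighbors isolates it, and another vertex remains because $n>p$.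
* Deleting at most $p-1$ vertices from a $p$-connected graph leaves a connected graph with at least two vertices, hence with at least one edge.
* Let $J\le\Gamma$ be a subgroup and let $G$ be connected. If at each vertex all incident edges have weights in one coset of $J$, then all edges of $G$ have weights in one coset of $J$, because adjacent vertices share an edge. In particular ($J=0$), if $w$ is not constant on a connected graph, some vertex has two incident edges of different weights.

**Constant weights.** If $w\equiv g$, every spanning tree has weight $(n-1)g$. This is $0$ since $p\mid n-1$ and $pg=0$. So the congruence is exactly what handles constant weights. More generally, replacing $w$ by $w-g$ changes every tree weight by $-(n-1)g$, so when $p\mid n-1$ we may subtract constants freely.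

**Order 1.** Any spanning tree of the connected graph $G$ works.

**Order 2.** If $w$ is constant, we are done. Otherwise some vertex $v$ has incident edges $e,e'$ with $w(e)\ne w(e')$. The graph $G-v$ is connected; take a spanning tree of it and attach $v$ as a leaf, by $e$ or by $e'$. The two resulting weights are different elements of $\mathbb Z_2$, so one of them is $0$.

**Order 3.** Suppose $w$ is not constant, and choose $v_1$ with two edges $e_1,e_1'$ of different weights.

Suppose first that $w$ is not constant on the connected graph $G-v_1$. Choose $v_2$ with two edges $e_2,e_2'$ of $G-v_1$ of different weights. Start from a spanning tree of the connected graph $G-\{v_1,v_2\}$, attach $v_2$ by $e_2$ or $e_2'$, then $v_1$ by $e_1$ or $e_1'$. With $d_i=w(e_i)-w(e_i')\neq0$, the four tree weights are a constant plus $0,d_1,d_2,d_1+d_2$, and these sums fill $\mathbb Z_3$: if $d_1\ne d_2$ already $0,d_1,d_2$ do, and if $d_1=d_2=d$ we have $0,d,2d$.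

Suppose instead that $w$ is constant on $G-v_1$. Subtract that constant, so that only edges at $v_1$ can have nonzero weight. For any nonempty set $A$ of edges at $v_1$, the forest $A$ extends to a spanning tree by edges of the connected graph $G-v_1$, all of weight $0$. So the tree weights are the sums over nonempty sets of edges at $v_1$. There are at least three such edges, with weights $a_1,a_2,a_3,\dots$. If one of the partial sums $a_1,\ a_1+a_2,\ a_1+a_2+a_3$ is $0$, we are done. Otherwise two of them coincide by the pigeonhole principle, and their difference is a nonempty zero sum.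

So the guess survives. Notice that two mechanisms appeared: swapping the edge of a leaf, and adding surplus edges at an exceptional vertex.

## 2. Statements, and why connectivity $p-1$ is too little

The **exponent** $\exp(\Gamma)$ is the least $m\ge1$ with $mg=0$ for all $g\in \Gamma$; it divides an integer $N$ if and only if $Ng=0$ for all $g$. For $\mathbb Z_p$ it is $p$; for $\mathbb Z_2\times\mathbb Z_2$, of order $4$, it is $2$.

The **Davenport constant** $D(\Gamma)$ is the least $D$ such that every sequence of $D$ elements of $\Gamma$ has a nonempty zero-sum subsequence. For example, $D(\mathbb Z_2\times\mathbb Z_2)=3$: the sequence $(1,0),(0,1)$ has no nonempty zero-sum subsequence, while three elements either contain $0$, or contain a repetition $a,a$ with $a+a=0$, or are the three nonzero elements, whose sum is $0$.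

**Theorem 1.** Let $|\Gamma|=p$, let $G$ be $p$-connected with $|V(G)|\equiv1\pmod p$, and let $w:E(G)\to\Gamma$. Then $G$ has a spanning tree $T$ with $w(T)=0$.

**Theorem 2.** Let $|\Gamma|=p$, let $G$ be a $p$-connected graph on $n\ge2p-1$ vertices, and let $w:E(G)\to\Gamma$ be arbitrary. Then there are $g\in\Gamma$ and a spanning tree $T$ with $w(T)=(n-1)g$. Consequently, for such a $G$: every $w:E(G)\to\Gamma$ admits a zero-sum spanning tree if and only if $\exp(\Gamma)\mid n-1$.

**Theorem 3.** Let $D=D(\Gamma)$; then $D\le p$, with equality for cyclic $\Gamma$. If $p\ge2$, then for every $n\equiv1\pmod p$ with $n\ge p+1$ there is a $(D-1)$-connected graph on $n$ vertices with a weighting $w$ having no zero-sum spanning tree. Hence for every $p\ge2$ and $\Gamma=\mathbb Z_p$, "$p$-connected" cannot be weakened to "$(p-1)$-connected".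

**Theorem 2 implies Theorem 1.** Since $n>p$ and $n\equiv1\pmod p$, we have $n=p+1$ or $n\ge2p+1$. If $n=p+1$, then $G=K_{p+1}$: if $u,v$ were nonadjacent, deleting the other $p-1$ vertices would disconnect $G$. The Füredi–Kleitman theorem applies. If $n\ge2p+1$, Theorem 2 gives $T$ with $w(T)=(n-1)g$, which is $0$ because $p\mid n-1$. $\square$

**Proof of Theorem 3.** For $D\le p$: given $p$ elements, consider the $p$ partial sums. Either one is $0$, or two coincide and their difference is a nonempty zero sum. For $\Gamma=\mathbb Z_p$ the sequence $1,\dots,1$ of length $p-1$ has no nonempty zero-sum subsequence, so $D=p$.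

Now let $p\ge2$; then $D\ge2$, since a single nonzero element is a sequence without nonempty zero sum. Let $n=mp+1$ with $m\ge1$. Take $K_{n-1}$ and a new vertex $v$ joined to $D-1\le p-1\le n-1$ of its vertices. The graph has $n>D-1$ vertices. Delete fewer than $D-1$ vertices: what remains of $K_{n-1}$ is nonempty and connected, and $v$, if still present, has a remaining neighbor. So the graph is $(D-1)$-connected. Put on the edges at $v$ a sequence of length $D-1$ without nonempty zero-sum subsequence, and $0$ on all other edges. Every spanning tree uses a nonempty set of edges at $v$, so its weight is a nonempty subsequence sum, hence nonzero. $\square$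

For non-cyclic $\Gamma$ with $\exp(\Gamma)\mid n-1$, the range $p+2\le n\le 2p-2$ is not covered by Theorem 2; no such $n$ is $\equiv1\pmod p$. We also do not determine whether $D(\Gamma)$-connectivity suffices for non-cyclic $\Gamma$. It remains to prove Theorem 2.

## 3. Leaf swaps, surplus edges, and the case of prime order

We extend the argument for order 3. The **subset sums** of a finite family of group elements are the sums over all its subfamilies, including the empty one. If $p$ is prime and $d_1,\dots,d_{p-1}$ are nonzero elements of $\mathbb Z_p$, their subset sums are all of $\mathbb Z_p$. Indeed, let $R$ be the set of subset sums of the first few. Passing to $R\cup(R+d)$ with $d\ne0$ enlarges $R$ unless $R+d=R$, and then $R$ is a nonempty union of cosets of $\langle d\rangle=\mathbb Z_p$, so $R=\mathbb Z_p$. Starting from $\{0\}$, after $p-1$ steps we have everything.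

**Leaf swaps.** Choose greedily $v_1,v_2,\dots$ so that $v_i$ has two edges $e_i,e_i'$ to $V\setminus\{v_1,\dots,v_i\}$ of different weights. If this runs for $p-1$ steps, let $I=\{v_1,\dots,v_{p-1}\}$. The graph $G-I$ is connected; attach $v_{p-1},\dots,v_1$, in this order, to one of its spanning trees, each by $e_i$ or $e_i'$. For prime $p$ the weights obtained fill $\Gamma$.

This cannot be the whole proof. Let $p\ge3$, and let all weights be $0$ except one edge of weight $a\neq0$. Every tree weight is $0$ or $a$, so no method that produces all of $\Gamma$ can succeed. The greedy choice stops after exactly one step: the only vertices with two different weights are the ends of the special edge, and once one of them is removed the weights are constant. In general, if the choice stops after $s\le p-2$ steps, then $w$ is constant on the connected graph $G-\{v_1,\dots,v_s\}$, and we have learned that all irregularity sits at a small set $Z$ of vertices.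

**Surplus edges at a small exceptional set.** For order 3 the set $Z$ was a single vertex with at least $p$ edges: one was needed to attach it, and $p-1$ were surplus. For larger $Z$ the surplus must be measured by forests. For an edge set $D$, let $r(D)$ be the maximum size of a forest contained in $D$. For instance, the three edges of a triangle have $r=2$. If the graph formed by $D$ and its end vertices has $m$ vertices and $c$ components, then $r(D)=m-c$.

**Lemma 4 (rank bound).** Let $G=(V,E)$ be $p$-connected on $n\ge2p-1$ vertices, let $1\le h\le p$, and let $I\subseteq V$ with $|I|\le h-1$. Suppose $V\setminus I$ is the disjoint union of $C$ and $Y$ with $1\le|Y|\le p-h$, and let $D$ be the set of edges of $G$ between $Y$ and $C$. Then every $y\in Y$ has a neighbor in $C$, and $r(D)\ge|Y|+p-h$.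

*Proof.* Put $\ell=p-h+1$, so $|Y|\le\ell-1$. For $Y'\subseteq Y$ let $N_C(Y')$ be the set of vertices of $C$ with a neighbor in $Y'$. First we show, for every nonempty $Y'\subseteq Y$,
$$|N_C(Y')|\ \ge\ \ell-|Y|+|Y'|.\tag{1}$$
Let $N$ be the set of vertices of $V\setminus(I\cup Y')$ with a neighbor in $Y'$.

Suppose $Y'\cup N\ne V\setminus I$. Deleting $N\cup I$ separates $Y'$ from the rest, so $|N|+|I|\ge p$ and $|N|\ge p-(h-1)=\ell$. The vertices of $N$ outside $C$ lie in $Y\setminus Y'$, so $|N_C(Y')|\ge|N|-|Y\setminus Y'|$, which gives (1).

Suppose $Y'\cup N=V\setminus I$. Then $C\subseteq N$, so $N_C(Y')=C$ and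
$$|C|=n-|I|-|Y|\ge(2p-1)-(h-1)-|Y|\ge(p-h+1)-|Y|+|Y'|,$$
where the last step says $|Y'|\le p-1$, which is true. This is the only place where $n\ge2p-1$ is used.

By (1), every $y\in Y$ has at least $\ell-|Y|+1\ge2$ neighbors in $C$. Let the bipartite graph formed by $D$ on $Y\cup N_C(Y)$ have components with vertex sets $Y_i\cup N_C(Y_i)$, $i=1,\dots,c$. The $Y_i$ partition $Y$, they are nonempty, and the $N_C(Y_i)$ are disjoint. Using (1) for each $Y_i$,
$$r(D)=\sum_{i=1}^c\bigl(|Y_i|+|N_C(Y_i)|-1\bigr)\ge|Y|+\sum_{i=1}^c\bigl(\ell-1-|Y|+|Y_i|\bigr)=2|Y|+c(\ell-1-|Y|)\ge|Y|+\ell-1,$$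
since $\ell-1-|Y|\ge0$ and $c\ge1$. Finally $\ell-1=p-h$. $\square$

**First part of Theorem 2 for prime $p$.** If there is no $Z$ with $|Z|\le p-1$ such that $w$ is constant on $G-Z$, the greedy leaf swaps run for $p-1$ steps and every element of $\Gamma$ is a tree weight.

Otherwise take such a $Z$ and let $g$ be the constant. Replace $w$ by $w-g$; we now look for a tree of weight $0$, which has weight $(n-1)g$ for the original weighting. The connected graph $G-Z$ has only edges of weight $0$. Let $C\supseteq V\setminus Z$ be the vertex set of its component in the graph of zero-weight edges, and let $Y=V\setminus C\subseteq Z$. If $Y=\emptyset$, there is a spanning tree of zero-weight edges. Otherwise let $D$ be the set of edges between $Y$ and $C$; they all have nonzero weight. By Lemma 4 with $h=1$ and $I=\emptyset$, $r(D)\ge|Y|+p-1$, and every $y\in Y$ has a $D$-edge. Let $B$ be a maximal forest in $D$. By maximality each $y\in Y$ is incident with $B$; select one edge $\beta(y)\in B$ at each $y$. These edges are distinct, since an edge of $D$ has exactly one end in $Y$. At least $p-1$ edges of $B$ remain; call their set $F$. For each $F'\subseteq F$ the forest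 $\beta(Y)\cup F'$ extends to a spanning tree by zero-weight edges inside $C$, because $\beta(y)$ joins $y$ to $C$. Its weight is $w(\beta(Y))+w(F')$, and $w(F')$ takes all values, so weight $0$ occurs. $\square$

## 4. Subset sums trapped in a subgroup

For composite $p$ both halves break at the same point: $p-1$ nonzero elements need not have all of $\Gamma$ as subset sums. In $\mathbb Z_4$ the elements $2,2,2$ give only $\{0,2\}$.

For leaf swaps this is unavoidable: if all weights lie in $\{0,2\}\subset\mathbb Z_4$, so do all tree weights. For surplus edges, the choice of $\beta$ now matters. The following graph will be our running example.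

**Running example.** $\Gamma=\mathbb Z_4$ and $n=9$. The vertices $c_1,\dots,c_6$ form a $K_6$ with all weights $0$. The vertices $y_1,y_2,y_3$ form a triangle with all weights $1$. Each $y_i$ is joined to $c_{2i-1}$ by an edge of weight $2$ and to $c_{2i}$ by an edge of weight $1$. This graph is 4-connected. Delete three vertices. What remains of the $K_6$ is connected and nonempty. A set of $s\in\{1,2,3\}$ surviving $y$'s could be cut off from it only by deleting their $2s$ neighbors among the $c$'s and the other $3-s$ of the $y$'s, that is, $s+3\geq 4$ vertices.

Take $C=\{c_1,\dots,c_6\}$ and $Y=\{y_1,y_2,y_3\}$. Then $D$ consists of six edges and is itself a forest, so $B=D$ and there are exactly three surplus edges. If $\beta$ selects the three edges of weight $1$, the surplus weights are $2,2,2$ and we reach only $3+\{0,2\}=\{1,3\}$: no zero. If $\beta$ is changed at $y_3$ to the edge of weight $2$, the surplus weights become $2,2,1$, whose subset sums are all of $\mathbb Z_4$, and zero is reached. So the selection must be improved by exchanges. Sometimes even that cannot yield all of $\Gamma$: if a single $y$ is joined to $C$ by four edges of weight $2$,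 only $\{0,2\}$ is ever available, and one should settle for this subgroup and then continue modulo it.

The tool that says what $p-1$ nonzero elements do guarantee comes from Kneser's theorem (Kneser, Math. Z. 58 (1953); see Nathanson, *Additive Number Theory: Inverse Problems*, Ch. 4).

**Kneser's theorem.** For finite nonempty subsets $A_1,\dots,A_m$ of an abelian group and $L=\{x:x+\sum A_i=\sum A_i\}$,
$$\Big|\sum A_i\Big|\ge\sum|A_i+L|-(m-1)|L|.$$

The subgroup $L$ is the stabilizer of the sumset. For example, in $\mathbb Z_4$ with $A_1=A_2=\{0,2\}$ the sumset is $\{0,2\}$, $L=\{0,2\}$, and the bound reads $2\ge2+2-2$.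

**Lemma 5.** Let $A$ be an abelian group of order $r\ge2$ and let $d_1,\dots,d_m\in A\setminus\{0\}$ with $m\ge r-1$. Then there are a nontrivial subgroup $B\le A$ and $|B|-1$ indices $i$ with $d_i\in B$ such that the subset sums of these $d_i$ are exactly $B$.

For $2,2,2$ in $\mathbb Z_4$ one gets $B=\{0,2\}$ and one index; for $1,1,1$ one gets $B=\mathbb Z_4$ and all three.

*Proof.* Call a nontrivial subgroup $B\le A$ *rich* if at least $|B|-1$ indices have $d_i\in B$. The group $A$ is rich. Let $B$ be a rich subgroup of minimum order, choose $|B|-1$ indices with $d_i\in B$, and let $R=\sum\{0,d_i\}$ over them: this is their set of subset sums, and $R\subseteq B$. Let $L$ be the stabilizer of $R$. Since $0\in R$, we have $L\subseteq R\subseteq B$.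

Let $u$ be the number of chosen $d_i$ outside $L$. For these $|\{0,d_i\}+L|=2|L|$, for the others it is $|L|$. Kneser's theorem gives
$$|R|\ge(|B|-1+u)|L|-(|B|-2)|L|=(1+u)|L|.$$
If $L=B$, then $R=B$ and we are done. Otherwise $R\ne B$, because $B$ is its own stabilizer in this sense. As $R$ is a union of cosets of $L$, $|R|\le|B|-|L|$, so $u\le|B|/|L|-2$. Hence the number of chosen $d_i$ in $L$ is at least
$$|B|-1-\frac{|B|}{|L|}+2=\frac{|B|}{|L|}(|L|-1)+1.$$
If $L=0$, this is $1$, so some $d_i=0$, a contradiction. If $L\ne0$, it is more than $|L|-1$, so $L$ is rich and smaller than $B$, contradicting minimality. $\square$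

From now on subgroups are capitals and their orders the corresponding lower-case letters: $h=|H|$, $j=|J|$, and so on. Lemma 5 will be used repeatedly to climb from a subgroup $J$ to a larger $J'$, by applying it in a quotient by $J$. The number of elements spent is controlled by
$$(j-1)+\Big(\frac{j'}{j}-1\Big)\le j'-1,\qquad\text{since } j'-j-\frac{j'}{j}+1=(j-1)\Big(\frac{j'}j-1\Big)\ge0.\tag{2}$$

## 5. Trees around a large zero component

This section generalizes the second half of the prime case. We shall contract edges, so here graphs may have loops and parallel edges. Let $Q$ be an abelian group of order $q$, $G=(V,E)$ a connected graph, $w:E\to Q$. For a subgroup $K\le Q$ put $E_K=\{e:w(e)\in K\}$, and write $E_0=E_{\{0\}}$. Fix the vertex set $C$ of one component of $(V,E_0)$. For each $K\le Q$ let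

* $C_K\supseteq C$ be the vertex set of the component of $(V,E_K)$ containing $C$,
* $Y_K=V\setminus C_K$,
* $D_{(K)}$ be the set of edges between $Y_K$ and $C_K$.

All edges of $D_{(K)}$ have weights outside $K$, since otherwise the component would be larger. In the running example with $C=\{c_1,\dots,c_6\}$: for $K=0$ we get $C_K=C$, $Y_K=\{y_1,y_2,y_3\}$ and six edges in $D_{(K)}$. For $K=\{0,2\}$ the edges of weight $2$ attach all $y_i$, so $C_K=V$ and $Y_K=\emptyset$.

**Lemma 6.** Suppose that for every proper subgroup $K<Q$ with $Y_K\ne\emptyset$

(∗) every $y\in Y_K$ has a neighbor in $C_K$, and $r(D_{(K)})\ge|Y_K|+q-1$.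

Then $G$ has a spanning tree of weight $0$.

The condition is imposed for all proper $K$ because the proof passes to quotients $Q/K$. In the running example it holds: for $K=0$ it reads $6\ge3+3$, and for $K=\{0,2\}$ there is nothing to check.

*Proof.* Induction on $q$. For $q=1$ any spanning tree will do. Let $q\ge2$, $Y=Y_{\{0\}}$, $D=D_{(\{0\})}$. If $Y=\emptyset$, then $E_0$ contains a spanning tree. So let $Y\ne\emptyset$. All edges of $D$ have nonzero weight, and each has exactly one end in $Y$.

**Step A: choosing the subgroup to fill.** *We want a subgroup $K$ with enough surplus edges to fill it, while no smaller subgroup has enough.* For $L\le Q$ let $D_L=D\cap E_L$, let $Y^L$ be the set of $y\in Y$ incident with an edge of $D_L$, and put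
$$\varphi(L)=r(D_L)-|Y^L|.$$
This is the number of edges left from a maximal forest of $D_L$ after every $y\in Y^L$ has taken one edge. By (∗) for the trivial subgroup, $Y^Q=Y$ and $\varphi(Q)\ge q-1$. Let $K$ be a nontrivial subgroup of minimum order with $\varphi(K)\ge k-1$. Then
$$\varphi(L)\le l-2\quad\text{for every nontrivial subgroup }L<K.\tag{3}$$
In the running example $\varphi(\{0,2\})=3-3=0<1$ and $\varphi(\mathbb Z_4)=6-3=3$, so $K=Q$. For one vertex $y$ with four edges of weight $2$, $\varphi(\{0,2\})=4-1=3\ge1$, so $K=\{0,2\}$.

**Step B: selectors.** *We set up the objects that will be exchanged.* Fix a maximal forest $B\subseteq D_K$. By maximality every $y\in Y^K$ is incident with $B$, and $|B|=|Y^K|+\varphi(K)$. A *selector* $\beta$ assigns to each $y\in Y^K$ an edge $\beta(y)\in B$ at $y$; these edges are distinct. Let $F_\beta=B\setminus\beta(Y^K)$, the surplus. Then $|F_\beta|=\varphi(K)\ge k-1$.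

For $L\le K$ let $e_y(L)$ be the number of edges of $B\cap D_L$ at $y$. Then
$$\sum_{y\in Y^L}\max(e_y(L)-1,0)\le\varphi(L).\tag{4}$$
To see this, extend the forest $B\cap D_L$ to a maximal forest of $D_L$. It has degree $\deg(y)\ge1$ at each $y\in Y^L$ by maximality, and $\sum_{y\in Y^L}\deg(y)=r(D_L)$, so $\sum_{y\in Y^L}(\deg(y)-1)=\varphi(L)$. Since $e_y(L)\le\deg(y)$, each term on the left of (4) is at most $\deg(y)-1$.

**Step C: filling $K$ by exchanges.** *We show: for some selector $\beta$ there is $F_K\subseteq F_\beta$ with $|F_K|\le k-1$ whose weights have subset sums exactly $K$.*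

Let $J\le K$ have maximum order such that for some $\beta$ there is $F_J\subseteq F_\beta\cap D_J$ with $|F_J|\le j-1$ whose weights have subset sums exactly $J$. The choice $J=0$, $F_J=\emptyset$ qualifies, so $J$ exists. Suppose $J\ne K$, and put $r=k/j\ge2$. Among all pairs $(\beta,F_J)$ realizing this $J$, choose one with $|F_\beta\setminus D_J|$ maximum.

*Many surplus edges outside $D_J$ let us climb.* Suppose $|F_\beta\setminus D_J|\ge r-1$. The weights of these edges lie in $K\setminus J$, so their images in $K/J$, a group of order $r$, are nonzero. Lemma 5 gives a subgroup $J'$ with $J<J'\le K$ and a set $F''\subseteq F_\beta\setminus D_J$ of $j'/j-1$ edges, with weights in $J'$, whose subset sums cover $J'/J$ modulo $J$. Then $F_J\cup F''\subseteq F_\beta\cap D_{J'}$ has subset sums exactly $J'$, and by (2) its size is at most $j'-1$. This contradicts the maximality of $J$.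

*Few surplus edges outside $D_J$ let us exchange.* So $|F_\beta\setminus D_J|\le r-2$, and hence
$$|F_\beta\cap D_J|\ge(k-1)-(r-2)=k-r+1.$$
If $J=0$, then $r=k$ and the right side is $1$, but $D_{\{0\}}=\emptyset$: a contradiction. So $J$ is nontrivial and proper in $K$, and $\varphi(J)\le j-2$ by (3). Consider a vertex $y\in Y^K$ with $\beta(y)\in D_J$. The edges of $F_\beta\cap D_J$ at $y$ together with $\beta(y)$ are all the edges of $B\cap D_J$ at $y$, so there are $e_y(J)-1$ of them. By (4), the number of edges of $F_\beta\cap D_J$ at such vertices is at most $\varphi(J)\le j-2$. On the other hand,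
$$|(F_\beta\cap D_J)\setminus F_J|-(j-2)\ge(k-r+1)-(j-1)-(j-2)=(j-1)(r-2)+2>0,$$
where we used $k=jr$. So there is an edge $f\in(F_\beta\cap D_J)\setminus F_J$ at some $y$ with $\beta(y)\notin D_J$. Let $\beta'$ agree with $\beta$ except that $\beta'(y)=f$. Then
$$F_{\beta'}=(F_\beta\setminus\{f\})\cup\{\beta(y)\}\supseteq F_J,\qquad|F_{\beta'}\setminus D_J|=|F_\beta\setminus D_J|+1,$$
contradicting the choice of $(\beta,F_J)$. Hence $J=K$, and Step C is done. In the running example this exchange is exactly the change of $\beta$ at $y_3$, with $J=\{0,2\}$ and $F_J$ the edge of weight $2$ at $y_1$.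

**Step D: the case $K=Q$.** *The surplus fills everything, and we finish as for prime order.* Here $Y^K=Y$. For each $F'\subseteq F_Q$ the set $\beta(Y)\cup F'\subseteq B$ is a forest. Let $E_0[C]$ be the set of edges of $E_0$ inside $C$; it is connected on $C$. The graph $(V,\beta(Y)\cup F'\cup E_0[C])$ is connected, because $\beta(y)$ joins $y$ to $C$. So the forest extends by edges of $E_0[C]$, of weight $0$, to a spanning tree of weight $w(\beta(Y))+w(F')$. Choose $F'$ with $w(F')=-w(\beta(Y))$.

**Step E: the case $K\ne Q$.** *We reserve the edges that fill $K$, contract them, and solve the problem modulo $K$ by induction.* Let $Y^1\subseteq Y^K$ be the set of ends in $Y$ of edges of $F_K$, and let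
$$X=F_K\cup\beta(Y^1).$$
This is a subset of $B$, so it is a forest contained in $E_K$; and $|X|\le2(k-1)$, since $|Y^1|\le|F_K|\le k-1$. Every edge of $X$ has an end in $C$ and weight in $K$, so all its ends lie in $C_K$. Consider the connected graph $G/X$ with weights in $Q/K$, a group of order $q/k\ge2$, and $q/k<q$.

We check (∗) for $G/X$. The proper subgroups of $Q/K$ are $K'/K$ with $K\le K'<Q$. An edge of $G/X$ has weight in $K'/K$ exactly if it comes from $E_{K'}$. Since $X\subseteq E_K\subseteq E_{K'}$, the components of the corresponding graph on $V(G/X)$ are the images of the components of $(V,E_{K'})$. So the image of $C_K$ is a zero component of $G/X$; take it as the distinguished one. Then the component belonging to $K'/K$ is the image of $C_{K'}$. Contracting $X$ only identifies vertices inside $C_K\subseteq C_{K'}$, so the complement is $Y_{K'}$ unchanged, and the connecting edges are those of $D_{(K')}$; none of them lies in $X$, because their weights are outside $K'$. Let $Y_{K'}\ne\emptyset$. Each $y\in Y_{K'}$ still has a neighbor in the image of $C_{K'}$.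

For the rank, extend $X$ to a maximal forest $X\cup F$ of $X\cup D_{(K')}$, with $F\subseteq D_{(K')}$. Then $F$ is a forest in $G/X$. To see this, let $(V,X\cup F)$ have $c$ components; then $|X|+|F|=|V|-c$. Contracting $X$ gives a graph with $|V|-|X|$ vertices, $c$ components and $|F|=(|V|-|X|)-c$ edges, hence a forest. So
$$r_{G/X}(D_{(K')})\ge|F|=r(D_{(K')}\cup X)-|X|\ge|Y_{K'}|+q-1-2(k-1)\ge|Y_{K'}|+\frac qk-1,$$
the last step because $q-\frac qk=\frac qk(k-1)\ge2(k-1)$. Thus (∗) holds, and by induction $G/X$ has a spanning tree $T''$ with $w(T'')\in K$.

Now undo the contraction. The set $T''\cup X$ is the edge set of a spanning tree of $G$. For $F'\subseteq F_K$, the set $T''\cup\beta(Y^1)\cup F'$ is a subset of it, hence a forest. Moreover $T''\cup\beta(Y^1)\cup E_0[C]$ is connected and spanning: compared with $T''\cup X$ only the edges $yc\in F_K$ ($y\in Y^1$, $c\in C$) may be missing, and the ends of such an edge are joined via $\beta(y)$ and $E_0[C]$. So the forest extends by edges of $E_0[C]$ to a spanning tree of weight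
$$w(T'')+w(\beta(Y^1))+w(F').$$
The first two terms lie in $K$, and $w(F')$ takes every value in $K$. So weight $0$ occurs. $\square$

## 6. A good subgroup of minimum order: proof of Theorem 2

Let $G=(V,E)$ be $p$-connected on $n\ge2p-1$ vertices; also $n\ge p+1$. In the prime case we asked whether $w$ is constant outside a small set. The version with subgroups splits the budget of $p-1$ deletable vertices: $p-h$ go to an exceptional set, $h-1$ to leaf swaps that fill a subgroup of order $h$.

Call a subgroup $H\le\Gamma$ *good* if there is $Z\subseteq V$ with $|Z|\le p-h$ such that all edges of $G-Z$ have weights in one coset of $H$. The group $\Gamma$ is good, with $Z=\emptyset$. In the running example $H=0$ is good with $Z=\{y_1,y_2,y_3\}$.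

Fix a good $H$ of minimum order with such a $Z$, and let $g+H$ be the coset. Replace $w$ by $w-g$. It now suffices to find a spanning tree of weight $0$, since it has weight $(n-1)g$ for the original weighting. So assume that all edges of $G-Z$ have weights in $H$.

**Step 1: leaf swaps outside $Z$ fill $H$.** *There are distinct $v_1,\dots,v_t\in V\setminus Z$, $t\le h-1$, and edges $e_i,e_i'$ from $v_i$ to $V\setminus(Z\cup\{v_1,\dots,v_i\})$, such that the subset sums of $d_i=w(e_i)-w(e_i')$ $(1\le i\le t)$ are exactly $H$.*

Let $J\le H$ be of maximum order such that there is a sequence as described with $t\le j-1$, all $d_i\in J$, and subset sums exactly $J$. The choice $J=0$, $t=0$ qualifies. Suppose $J\ne H$. Put $r=h/j\ge2$ and $I=\{v_1,\dots,v_t\}$. Choose greedily $u_1,u_2,\dots$, where $u_s\in V\setminus(Z\cup I\cup\{u_1,\dots,u_{s-1}\})$ has two edges to $V\setminus(Z\cup I\cup\{u_1,\dots,u_s\})$ with weights in different cosets of $J$.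

Suppose this gets stuck after $s\le r-2$ choices, and let $U=\{u_1,\dots,u_s\}$. Then
$$|Z\cup I\cup U|\le(p-h)+(j-1)+(r-2)\le p-j,$$
because $h-2j-r+3=(j-1)(r-2)+1>0$. So $G-(Z\cup I\cup U)$ is connected, and at each of its vertices all its edges have weights in one coset of $J$. By the third fact in Section 1 all its edges have weights in one coset of $J$. Hence $J$ is good, and $j<h$ contradicts the choice of $H$.

So $u_1,\dots,u_{r-1}$ exist. Their weight differences lie in $H$, since only edges of $G-Z$ are involved, and they are nonzero modulo $J$. Lemma 5 in $H/J$, a group of order $r$, gives $J<J'\le H$ and $j'/j-1$ of the $u_s$ with differences in $J'$ whose subset sums cover $J'/J$ modulo $J$. Append these $u_s$, in order, to $v_1,\dots,v_t$. Their edges avoid $Z$, $I$, and all earlier $u$'s, and omitting some $u$'s only enlarges the permitted sets of endpoints, so the edge condition holds. The subset sums are now exactly $J'$, and the length is at most $j'-1$ by (2). This contradicts the maximality of $J$. So $J=H$.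

**Step 2: reduction modulo $H$.** *We show that it is enough to find a tree of $G-I$ with weight in $H$.* Let $I=\{v_1,\dots,v_t\}$ be from Step 1, and let $S(\cdot)$ denote the set of weights of spanning trees. Given any spanning tree of $G-I$, attach $v_t,v_{t-1},\dots,v_1$ successively as leaves, each by $e_i$ or $e_i'$; the other end of either edge is present by then. All these edges have weight in $H$, so
$$S(G)\supseteq S(G-I)+\sum_iw(e_i')+H=S(G-I)+H.$$
Hence it suffices to find a spanning tree of $G'=G-I$ with weight in $H$. The graph $G'$ is connected because $t\le h-1\le p-1$. If $H=\Gamma$, any spanning tree of $G'$ will do. From now on $H\ne\Gamma$; let $Q=\Gamma/H$, $q=p/h\ge2$, and read weights modulo $H$.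

**Step 3: Lemma 6 applies to $G'$ and $Q$.** *We check (∗).* Since $|Z\cup I|\le(p-h)+(h-1)=p-1$, the graph $G-(Z\cup I)$ is connected, and all its edges are zero modulo $H$. Take as distinguished component the one of the zero class of $G'$ containing $V\setminus(Z\cup I)$. Let $K<Q$ be proper with $Y_K\ne\emptyset$. Then $V\setminus I$ is the disjoint union of $C_K$ and $Y_K$, and $Y_K\subseteq Z$, so $1\le|Y_K|\le p-h$. The edges of $D_{(K)}$ are all the edges of $G$ between $Y_K$ and $C_K$. By Lemma 4, with $|I|\le h-1$, every $y\in Y_K$ has a neighbor in $C_K$, and
$$r(D_{(K)})\ge|Y_K|+p-h=|Y_K|+h(q-1)\ge|Y_K|+q-1.$$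
So (∗) holds. Lemma 6 gives a spanning tree of $G'$ of weight $0$ modulo $H$, that is, of weight in $H$. This proves the first part of Theorem 2.

**Step 4: the criterion.** *We deduce the equivalence.* If $\exp(\Gamma)\mid n-1$, then $(n-1)g=0$ for every $g\in\Gamma$, and the first part gives a zero-sum spanning tree for every $w$. If $\exp(\Gamma)\nmid n-1$, choose $g$ with $(n-1)g\ne0$. For the constant weighting $w\equiv g$ every spanning tree has weight $(n-1)g\ne0$. This completes the proof of Theorem 2 and, by the deduction in Section 2, of Theorem 1 for every positive integer $p$ and every abelian group of order $p$. $\square$
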